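# Quotients by finite normal subgroups: why $\approx_F$ lies strictly above $E_1\times E_\infty$

Throughout, $[x,y]=xyx^{-1}y^{-1}$, "countable" means finite or countably infinite, $\mathbb F_2$ is the field with two elements, and $F_\infty$ is the free group on $\{x_i:i\in\mathbb N\}$. A standard Borel space is a set with the Borel $\sigma$-algebra of some Polish topology.

## 1. Coded groups, Borel reductions, and the relations $\approx_F$, $E_1$, $E_\infty$

**Definition 1 (the space $\mathcal G$).** $\mathcal G$ is the set of normal subgroups $N\trianglelefteq F_\infty$ such that $x_m\in N$ for all but finitely many $m$. It is a Borel subset of $2^{F_\infty}$, hence a standard Borel space. The point $N$ codes the marked group $F_\infty/N$.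

*Example.* Let $N_0$ be the kernel of $F_\infty\to\mathbb Z$, $x_0\mapsto 1$, all other $x_m\mapsto0$, and let $N_1$ be the kernel of the map with $x_1\mapsto1$ and all other $x_m\mapsto 0$. Both code $\mathbb Z$, and $N_0\ne N_1$. In general a code of a finitely generated group $K$ is the kernel of a surjection $F_\infty\to K$ that kills almost all generators. There are countably many such maps, so $K$ has only countably many codes.

**Definition 2 (the relation $\approx_F$).** For finitely generated $G,H$, write $G\approx_FH$ iff there are finite normal subgroups $N\trianglelefteq G$ and $M\trianglelefteq H$ with $G/N\cong H/M$. This is an equivalence relation on $\mathcal G$.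

*Example.* $\mathbb Z\times\mathbb Z/2\approx_F\mathbb Z$: kill the factor $\mathbb Z/2$. On the other hand the infinite dihedral group $D_\infty=\langle t,r: r^2=1, rtr^{-1}=t^{-1}\rangle$ is not $\approx_F$-equivalent to $\mathbb Z$, although it contains $\mathbb Z$ with index $2$. The nontrivial elements of finite order in $D_\infty$ are the reflections $t^kr$. A normal subgroup that contains a reflection $\rho$ also contains $t\rho t^{-1}=t^2\rho$, hence $t^2$, so it is infinite. Thus neither group has a nontrivial finite normal subgroup, and they are not isomorphic.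

**Definition 3 ($E_0$ and $E_1$).** $E_0$ is the relation on $2^{\mathbb N}$ of agreeing at all but finitely many places. $E_1$ is the relation on $(2^{\mathbb N})^{\mathbb N}$ given by $x\,E_1\,y$ iff $x(n)=y(n)$ for all but finitely many $n$.

*Example.* The $E_0$-class of a point is countable. The $E_1$-class of a point is not: one may replace $x(0)$ by any of uncountably many sequences.

**Definition 4 (Borel reductions).** $E\le_BF$ means that there is a Borel map $f$ with $x\,E\,y\iff f(x)\,F\,f(y)$. We write $E<_BF$ if $E\le_BF$ and $F\not\le_BE$.

*Example.* $E_0\le_BE_1$, by $a\mapsto x$ with $x(n)=(a(n),0,0,\dots)$: here $x(n)=y(n)$ iff $a(n)=b(n)$.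

**Definition 5 (countable Borel equivalence relations).** A Borel equivalence relation is countable if all its classes are countable. $E_\infty$ is the universal one: it is countable, and every countable Borel equivalence relation is $\le_BE_\infty$.

*Example.* $E_0$ is countable, so $E_0\le_BE_\infty$. Isomorphism on $\mathcal G$ has countable classes by the remark in Definition 1. $E_1$ does not have countable classes.

**Definition 6 (products).** $(x,u)\,(E\times F)\,(y,v)$ iff $x\,E\,y$ and $u\,F\,v$. So a Borel reduction of a relation $R$ to $E_1\times F$ is a pair of Borel maps $f,h$ with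
$$T\,R\,T'\iff f(T)\,E_1\,f(T')\ \text{ and }\ h(T)\,F\,h(T').$$

*Example.* $E_1\le_BE_1\times E_\infty$ by $x\mapsto(x,u_0)$ with $u_0$ fixed; similarly $E_\infty\le_BE_1\times E_\infty$.

**Definition 7 (quasi-equality and finitary automorphisms).** Normal subgroups $A,B\trianglelefteq F_\infty$ are quasi-equal, $A\simeq B$, iff $[A:A\cap B]$ and $[B:A\cap B]$ are finite. On $\mathcal G$ this says that the coded groups have finite normal subgroups with equal quotients as marked groups. $[G]$ is the quasi-equality class of $G$. $\mathrm{Aut}_f(F_\infty)$ is the countable group of automorphisms $\pi$ of $F_\infty$ with $\pi(x_i)=x_i$ for all but finitely many $i$; it acts on $\mathcal G$ and on the quasi-equality classes by $\pi\cdot[N]=[\pi(N)]$.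

*Example.* Let $N_0,N_1$ be as in Definition 1, and let $A$ be the kernel of $F_\infty\to\mathbb Z\times\mathbb Z/2$, $x_0\mapsto(1,0)$, $x_1\mapsto(0,1)$, the rest trivial. Then $A\le N_0$ with index $2$, so $A\simeq N_0$. But $N_0\cap N_1$ has infinite index in $N_0$, since it is the kernel of a map from $F_\infty$ onto $\mathbb Z^2$ while $F_\infty/N_0\cong\mathbb Z$; so $N_0\not\simeq N_1$. The automorphism that swaps $x_0$ and $x_1$ is finitary and takes $N_0$ to $N_1$.

**Definition 8 (hypersmooth relations, orbit relations).** A Borel equivalence relation is smooth if it is Borel reducible to equality on a standard Borel space, and hypersmooth if it is the union of an increasing sequence of smooth Borel equivalence relations. For a Borel action of a Polish group $P$ on a standard Borel space $Y$, $E^Y_P$ is its orbit equivalence relation.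

*Example.* $E_1$ is the increasing union of the relations $x\sim_ky\iff x(n)=y(n)$ for all $n\ge k$, and $x\mapsto(x(n))_{n\ge k}$ reduces $\sim_k$ to equality. $E_0$ is the orbit relation of $\bigoplus_{\mathbb N}\mathbb Z/2$ acting on $2^{\mathbb N}$ by coordinate flips.

**Definition 9 (commensurable subgroups).** Subgroups $A,B$ of an abelian group are commensurable if $A\cap B$ has finite index in both. This is an equivalence relation.

*Example.* In an $\mathbb F_2$-vector space with basis $c_1,c_2,\dots$, the spans of $\{c_i:i\ge1\}$ and $\{c_i:i\ge2\}$ are commensurable. The spans of $\{c_i:i\text{ odd}\}$ and $\{c_i:i\text{ even}\}$ are not.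

**Definition 10 (metabelian, center-by-metabelian).** A group is metabelian if it has an abelian normal subgroup with abelian quotient, and center-by-metabelian if it has a central subgroup with metabelian quotient.

*Example.* $\mathbb F_2\wr\mathbb Z^d=\mathbb F_2[\mathbb Z^d]\rtimes\mathbb Z^d$ is metabelian. The quaternion group of order $8$ is center-by-metabelian (it is metabelian too).

## 2. The assertion $E_1\times E_\infty<_B\;\approx_F$ and the theorems it leans on

Two facts frame the question. First, quasi-equality on $\mathcal G$ is Borel bireducible with $E_1$ (S. Thomas). Second, $G\approx_FH$ iff $\pi\cdot[G]=[H]$ for some $\pi\in\mathrm{Aut}_f(F_\infty)$. So $\approx_F$ is built from $E_1$ by letting a countable group move the classes: it is an "extension" of $E_1$ by $E_\infty$. In $E_1\times E_\infty$ the countable part lives in its own coordinate and leaves the $E_1$-coordinate alone. The conjecture, from the notes "The quasi-isometry relation for finitely generated groups" (http://sites.math.rutgers.edu/~sthomas/UCLA1.pdf), says that $\approx_F$ is a "nonsplit extension", i.e. $E_1\times E_\infty<_B\;\approx_F$.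 Prove or disprove it. The conjecture is true.

**Theorem A.** $E_1\times E_\infty\le_B\;\approx_F$ and $\approx_F\;\not\le_BE_1\times E_\infty$.

A stronger statement is also available; its proof reuses that of Theorem A, but Theorem A does not need it.

**Theorem B.** There is a Borel family $\{G_T\}$ of $6$-generated center-by-metabelian groups such that for every equivalence relation $F$ on a standard Borel space: if the restriction of $\approx_F$ to $\{G_T\}$ is Borel reducible to $E_1\times F$, then $E_1\le_BF$. Consequently $\approx_F$, even restricted to this family, is not Borel reducible to $H\times E^Y_P$ for any hypersmooth Borel $H$ and any orbit equivalence relation $E^Y_P$ of a Borel action of a Polish group $P$ on a standard Borel space $Y$. "Center-by-metabelian" cannot be improved to "metabelian".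

We quote the following results.

* (TV) Thomas–Velickovic, J. Algebra 217 (1999): isomorphism on $\mathcal G$ is a universal countable Borel equivalence relation; in particular $E_\infty\le_B\;\cong$ on $\mathcal G$.
* (GK) Grushko–Kurosh: a finitely generated group is $K_1*\dots*K_r*F_s$, with $F_s$ free of rank $s$ and each $K_i\neq1$ freely indecomposable and not infinite cyclic; $r$, $s$ and the isomorphism types of the $K_i$ (up to order) are unique.
* (Sanov) $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$ freely generate a free group.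
* For Theorem B only, (KL) Kechris–Louveau, J. Amer. Math. Soc. 10 (1997): (i) a Borel equivalence relation is hypersmooth iff it is $\le_BE_1$; (ii) if $E$ is hypersmooth, then $E\le_BE_0$ or $E_1\le_BE$; (iii) $E_1\not\le_BE^Y_P$ for Polish $P$.
* For the last sentence of Theorem B only, P. Hall (1954): finitely generated metabelian groups satisfy the maximal condition on normal subgroups.

## 3. Finite, abelian and metabelian groups

All finite groups are $\approx_F$-equivalent to the trivial group. A finitely generated abelian group is $\mathbb Z^r\times K$ with $K$ finite; its finite subgroups lie in $K$, quotients by them still have rank $r$, and killing $K$ leaves $\mathbb Z^r$. So two such groups are $\approx_F$-equivalent iff their ranks agree.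

Metabelian groups do not take us beyond countably many classes either.

**Proposition 1.** Only countably many points of $\mathcal G$ code metabelian groups. Hence no family of finitely generated metabelian groups has the property of $\{G_T\}$ in Theorem B.

*Proof.* A finitely generated metabelian group is a quotient of a free metabelian group of finite rank. That free metabelian group is itself finitely generated metabelian, so by Hall's theorem the kernel is finitely generated as a normal subgroup. There are countably many ranks and, for each rank, countably many finite subsets, so there are countably many isomorphism types. Each has countably many codes (Definition 1). So $\approx_F$ restricted to a family of metabelian groups lives on a countable set. Numbering the classes gives a map to $\mathbb N$, which is Borel because its domain is countable, and which reduces the restriction to equality on $\mathbb N$. Take $F$ to be equality on $\mathbb N$. The restriction then reduces to $E_1\times F$, with a constant first coordinate. But $E_1\not\le_BF$, since $E_1$ has uncountably many classes: for distinct $a\in2^{\mathbb N}$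 the constant sequences $(a,a,a,\dots)$ are inequivalent. $\square$

So we need finitely generated groups with very many normal subgroups. The cheapest source is a large center: every subgroup of the center is normal. We now build finitely generated groups with center an infinite-dimensional $\mathbb F_2$-vector space, such that all finite normal subgroups of the quotients we use are central.

## 4. Central extensions of $\mathbb F_2\wr\mathbb Z^d$

Fix $d\ge1$. Let $C=C_d$ be the $\mathbb F_2$-vector space with basis $\{c_i\}$ indexed by $(\mathbb Z^d\setminus\{0\})/\pm$, so $c_i=c_{-i}$. Let $N$ be the group with generators $a_i$ ($i\in\mathbb Z^d$) and $c_i$, and relations: $a_i^2=c_i^2=1$, all $c_i$ are central, and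
$$[a_i,a_j]=c_{i-j}\qquad(i\ne j).\tag{1}$$

**Lemma 2 (normal form).** Let $B=\bigoplus_{i\in\mathbb Z^d}\mathbb F_2a_i$. Every element of $N$ is uniquely $a_{i_1}\cdots a_{i_k}c$ with $i_1<\dots<i_k$ in the lexicographic order and $c$ in the span of the $c_i$. In particular $C$ embeds in $N$ as a central subgroup, and $N/C\cong B$.

*Proof.* *Existence.* By (1), $a_ja_i=a_ia_jc_{i-j}$. So we can sort the $a$'s, delete squares, and collect the central $c$'s at the end.

*Uniqueness.* We map $N$ to a concrete group. Let $\beta:B\times B\to C$ be bilinear with $\beta(a_i,a_j)=c_{i-j}$ if $i>j$ and $0$ otherwise. On $B\times C$ put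
$$(b,c)(b',c')=(b+b',\,c+c'+\beta(b,b')).$$
Bilinearity makes this associative: both ways of bracketing three elements give the correction $\beta(b,b')+\beta(b,b'')+\beta(b',b'')$. The identity is $(0,0)$, and $(b,c)^{-1}=(b,c+\beta(b,b))$. The elements $(0,c)$ are central with square $1$. The commutator of $(b,c)$ and $(b',c')$ is $(0,\beta(b,b')+\beta(b',b))$, because $(b,c)(b',c')$ and $(b',c')(b,c)$ differ by exactly this central element. For $b=a_i$, $b'=a_j$, $i\ne j$, exactly one of the two terms is nonzero, and the commutator is $c_{i-j}$. Finally $(a_i,0)^2=(0,\beta(a_i,a_i))=(0,0)$. So all relations of $N$ hold, and $a_i\mapsto(a_i,0)$, $c_i\mapsto(0,c_i)$ defines a homomorphism. It sends $a_{i_1}\cdots a_{i_k}c$ with $i_1<\dots<i_k$ to $(a_{i_1}+\dots+a_{i_k},c)$, since $\beta(a_{i_p},a_{i_q})=0$ for $p<q$. Distinct expressions have distinct images. $\square$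

*Example.* For $d=1$, $(a_0a_1)^2$ has image $(0,\beta(a_0+a_1,a_0+a_1))=(0,c_1)$. So $a_0a_1$ has order $4$.

The group $\mathbb Z^d$ acts on $N$ by $t\cdot a_i=a_{i+t}$, $t\cdot c_i=c_i$; the relations are preserved. Put
$$\hat G=\hat G_d=N\rtimes\mathbb Z^d .$$
It is generated by $a_0$ and $\mathbb Z^d$, hence by $d+1$ elements: the $a_i$ are conjugates of $a_0$, and $c_i=[a_i,a_0]$. The subgroup $C$ is central, and $\hat G/C\cong L:=\mathbb F_2\wr\mathbb Z^d=B\rtimes\mathbb Z^d$, where $B=\mathbb F_2[\mathbb Z^d]$. Each $g\in GL_d(\mathbb Z)$ gives an automorphism $\hat g$ of $\hat G$,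
$$a_i\mapsto a_{gi},\qquad c_i\mapsto c_{gi},\qquad t\mapsto gt .$$
For $A\le C$ write $gA=\hat g(A)$ and $G_A=\hat G/A$.

**Lemma 3.** Let $A,A^*\le C$.

1. The finite normal subgroups of $G_A$ are exactly the $A'/A$ with $A\le A'\le C$ and $[A':A]<\infty$.
2. $G_A\cong G_{A^*}$ iff $gA=A^*$ for some $g\in GL_d(\mathbb Z)$.
3. $G_A\approx_FG_{A^*}$ iff $gA$ and $A^*$ are commensurable for some $g\in GL_d(\mathbb Z)$. If $d=1$: iff $A$ and $A^*$ are commensurable.

*Proof.* **Part 1: locate the finite normal subgroups.** Since $L/B\cong\mathbb Z^d$ is torsion-free and $B$ has exponent $2$, $B$ is the set of torsion elements of $L$. So a finite normal subgroup of $L$ lies in $B$. If it contained some $b\ne0$, it would contain all translates of $b$; these are infinitely many because the support of $b$ is finite and nonempty. So $L$ has no nontrivial finite normal subgroup. The image in $L=G_A/(C/A)$ of a finite normal subgroup of $G_A$ is therefore trivial, and the subgroup lies in $C/A$. Conversely, every subgroup of the central group $C/A$ is normal.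

**Part 2: show that an isomorphism acts on $C$ like a matrix.** The converse direction is clear, using $\hat g$. Let $\varphi:G_A\to G_{A^*}$ be an isomorphism.

The center of $L$ is trivial: conjugation by $(b,t)$ acts on $B$ as translation by $t$, so a central element lies in $B$; and an element of $B$ with finite support that is invariant under all translations is $0$. Hence $Z(G_A)=C/A$, similarly for $A^*$, and $\varphi$ induces an automorphism $\alpha$ of $L$. Since $B$ is the set of torsion elements, $\alpha(B)=B$, and $\alpha$ induces some $g\in GL_d(\mathbb Z)$ on $L/B=\mathbb Z^d$.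

Let $R_0=\mathbb F_2[\mathbb Z^d]$, a Laurent polynomial ring, which acts on $B$; as an $R_0$-module $B$ is $R_0$ itself, with $a_i$ the monomial with exponent $i$. Since $B$ is abelian, $\alpha(tbt^{-1})$ depends only on $\alpha(b)$ and on the image of $\alpha(t)$ in $\mathbb Z^d$, so $\alpha(r\cdot b)=g(r)\cdot\alpha(b)$ for $r\in R_0$. Put $u=\alpha(a_0)$. Then $B=\alpha(R_0a_0)=R_0u$, so $u$ is a unit of $R_0$. Units of $R_0$ are monomials: if $uv=1$, compare lexicographically largest and smallest exponents. The largest exponent of $uv$ is the sum of those of $u$ and $v$, and likewise for the smallest; both sums are $0$. As smallest $\le$ largest for each of $u,v$, equality holds, and $u$ has one term. So $u=a_k$ for some $k$, and $\alpha(a_i)=\alpha(i\cdot a_0)=a_{k+gi}$.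

Thus $\varphi(a_iA)$ is $a_{k+gi}A^*$ times a central element. Central factors do not affect commutators, so for $i\ne0$
$$\varphi(c_iA)=\varphi([a_0,a_i]A)=[a_k,a_{k+gi}]A^*=c_{gi}A^* .$$
Hence $\varphi(cA)=\hat g(c)A^*$ for all $c\in C$. So $c\in A\iff\hat g(c)\in A^*$, i.e. $gA=A^*$.

**Part 3: combine.** By Parts 1 and 2, $G_A\approx_FG_{A^*}$ iff there are $g\in GL_d(\mathbb Z)$ and $A'\ge A$, $A^{*\prime}\ge A^*$ in $C$, with finite indices, such that $gA'=A^{*\prime}$. In that case $gA$ and $A^*$ both have finite index in $A^{*\prime}$, so they are commensurable. Conversely, if $gA$ and $A^*$ are commensurable, let $A^{*\prime}=gA+A^*$ and $A'=g^{-1}A^{*\prime}$. Then $[A^{*\prime}:A^*]=[gA:gA\cap A^*]$ and $[A':A]=[A^{*\prime}:gA]=[A^*:gA\cap A^*]$ are finite. If $d=1$, then $g=\pm1$ acts trivially on $C$, because $c_i=c_{-i}$. $\square$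

The next lemma produces $E_1$ from commensurability. We use graphs of linear maps: row $n$ of the data is the coefficient of a basis vector $e_n$, and enlarging by finitely many $e_n$ erases finitely many rows.

**Lemma 4.** Let $\{w_j\}_{j\in J}$ and $\{e_n\}_{n\in\mathbb N}$ be disjoint families of distinct basis vectors of $C$, and $E=\mathrm{span}\{e_n\}$. For $T:J\to E$ write $T(j)=\sum_nT_n(j)e_n$ and
$$A_T=\mathrm{span}\{w_j+T(j):j\in J\}.$$
Then $A_T$ and $A_{T'}$ are commensurable iff $T_n=T'_n$ for all but finitely many $n$.

*Proof.* The vectors $w_j+T(j)$ are linearly independent, since the $w_j$ are independent modulo $E$. For finite $S\subseteq J$, if $\sum_{j\in S}(w_j+T(j))\in A_{T'}$, then comparing $w$-coordinates shows that it equals $\sum_{j\in S}(w_j+T'(j))$. So it lies in $A_{T'}$ iff $\sum_{j\in S}(T(j)+T'(j))=0$. In other words, the linear map $A_T\to E$, $w_j+T(j)\mapsto T(j)+T'(j)$, has kernel $A_T\cap A_{T'}$, and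
$$[A_T:A_T\cap A_{T'}]=\big|\mathrm{span}\{T(j)+T'(j):j\in J\}\big| .$$
The same formula holds with $T,T'$ exchanged. The span is finite iff it is contained in $\mathrm{span}\{e_n:n<k\}$ for some $k$, i.e. iff $T_n=T'_n$ for all $n\ge k$. $\square$

*Example.* Let $J=\mathbb N$ and $T'=0$. If $T(j)=e_0$ for all $j$, the index is $2$. If $T(j)=e_j$, the index is infinite, and indeed every $T_n$ is nonzero.

**Lemma 5 (Borelness).** In Lemma 4 let $J$ be countable, $E$ discrete. Fix the epimorphism $\pi:F_\infty\to\hat G_d$ sending $x_0,\dots,x_d$ to $a_0$ and a basis of $\mathbb Z^d$, and the other $x_m$ to $1$, and code $G_{A_T}$ by $\pi^{-1}(A_T)\in\mathcal G$. Then $T\mapsto G_{A_T}$ is continuous on $E^J$, and injective.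

*Proof.* Let $c\in C$. Then $c\in A_T$ iff $c=\sum_{j\in S}w_j+e$ with $S$ finite, $e\in E$ and $\sum_{j\in S}T(j)=e$. Here $S$ and $e$, if they exist, are determined by $c$, so the condition depends on finitely many values of $T$ and is clopen. For $v\in F_\infty$ the set $\{T:v\in\pi^{-1}(A_T)\}$ is empty if $\pi(v)\notin C$ and is $\{T:\pi(v)\in A_T\}$ otherwise. This gives continuity. If $T(j)\ne T'(j)$, then $w_j+T(j)\in A_T\setminus A_{T'}$, so the codes differ. $\square$

## 5. The reduction $E_1\times E_\infty\le_B\;\approx_F$

**Step 1: encode $E_1$ by $2$-generated solvable groups.** Take $d=1$, $w_m=c_{2m+1}$, $e_n=c_{2n+2}$ for $m,n\in\mathbb N$. For $x\in(2^{\mathbb N})^{\mathbb N}$ let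
$$T^x(m)=\sum_{n\le m}x(n)(m-n)\,e_n,\qquad P_x=\hat G_1/A_{T^x},$$
where $x(n)(m-n)\in\{0,1\}$ is the $(m-n)$-th entry of $x(n)$. The delay by $n$ makes each sum finite. We have $T^x_n(m)=x(n)(m-n)$ for $m\ge n$ and $0$ for $m<n$, so $T^x_n=T^y_n$ iff $x(n)=y(n)$. By Lemmas 3(3) and 4,
$$P_x\approx_FP_y\iff x\,E_1\,y .\tag{2}$$
Each $P_x$ is solvable, being a quotient of a central extension of a metabelian group, and is generated by $2$ elements. For instance, if $x$ and $y$ differ only at $n=0$, then $A_{T^x}+\langle e_0\rangle=A_{T^y}+\langle e_0\rangle$: killing the image of $e_0$, a subgroup of order at most $2$, makes $P_x$ and $P_y$ equal.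

**Step 2: choose a partner for $P_x$ that can be told apart from it.** The map $K\mapsto K\,\mathrm{wr}\,\mathbb Z$ is a Borel reduction of $\cong$ on $\mathcal G$ to $\approx_F$, so a natural first attempt is $(x,K)\mapsto P_x\times(K\,\mathrm{wr}\,\mathbb Z)$. To finish, one must recover the two factors from the product. One would like to say that $P_x$ is the largest solvable normal subgroup; this fails as soon as $K$ is solvable, for then the whole product is solvable. We therefore use a partner with no solvable normal subgroups: for finitely generated $K$ let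
$$Q_K=K*\langle s\rangle*\langle t\rangle$$
with $s,t$ of infinite order.

**Lemma 6.** Every nontrivial normal subgroup $M$ of $Q_K$ is infinite and nonabelian. Hence $Q_K$ has no nontrivial finite normal subgroup and no nontrivial solvable normal subgroup. Moreover $Q_K\cong Q_{K'}$ implies $K\cong K'$ for finitely generated $K,K'$.

*Proof.* Write $Q_K=U*V$ with $U=K*\langle s\rangle$ and $V=\langle t\rangle$, both infinite. Let $1\ne m\in M$. First we find an element of $M$ whose normal form begins and ends with letters of $U$.

* If $m$ begins and ends in $V$, conjugate by any $u\in U\setminus\{1\}$.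
* If $m$ begins with $u_1\in U$ and ends in $V$, conjugate by $u\in U\setminus\{1,u_1^{-1}\}$: then $umu^{-1}$ begins with $uu_1\neq1$ and ends with $u^{-1}$.
* If $m$ begins in $V$ and ends in $U$, pass to $m^{-1}$ and use the previous case.

So assume that $m$ begins and ends in $U$, and let $m'=vmv^{-1}\in M$ with $1\ne v\in V$; it begins and ends in $V$. Then $mm'm^{-1}m'^{-1}$ and all $(mm')^k$, $k\ge1$, are reduced as written, hence nontrivial. So $M$ is nonabelian and infinite.

The last nontrivial derived subgroup of a nontrivial solvable normal subgroup is characteristic in it, hence is a nontrivial abelian normal subgroup of $Q_K$, which is impossible. Finally, if $K=K_1*\dots*K_r*F_s$ as in (GK), then $Q_K\cong K_1*\dots*K_r*F_{s+2}$. By uniqueness, the isomorphism type of $Q_K$ determines $r$, $s$ and the $K_i$, hence $K$. $\square$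

**Step 3: the map, and that it is Borel.** By (TV) it suffices to reduce $E_1\times{\cong}$ to $\approx_F$. Send $(x,K)$ to $P_x\times Q_K$, marked by sending $x_0,x_1$ to the two generators of $P_x$, $x_2,x_3$ to $s,t$, and $x_{m+4}$ to the image of $x_m$ in $K$. A word is trivial in $P_x\times Q_K$ iff both its projections are. Triviality of the first is a clopen condition on $x$, by Lemma 5 and because $T^x(m)$ depends on finitely many bits of $x$. Triviality of the second is decided by repeatedly grouping the word into syllables from $K,\langle s\rangle,\langle t\rangle$ and deleting syllables that are trivial in their factor. By the normal form theorem for free products this takes finitely many queries of the form "is this word trivial in $K$?". So the map is Borel.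

**Step 4: equivalent inputs give equivalent groups.** If $x\,E_1\,y$ and $K\cong K'$, then by (2) there are finite normal $N,M$ with $P_x/N\cong P_y/M$, and dividing by $N\times1$ and $M\times1$ gives $P_x\times Q_K\approx_FP_y\times Q_{K'}$.

**Step 5: equivalent groups come from equivalent inputs.** Let $P_x\times Q_K\approx_FP_y\times Q_{K'}$. A finite normal subgroup of $P_x\times Q_K$ projects onto a finite normal subgroup of $Q_K$, which is trivial by Lemma 6. So there are finite normal $N\trianglelefteq P_x$, $M\trianglelefteq P_y$ and an isomorphism $(P_x/N)\times Q_K\cong(P_y/M)\times Q_{K'}$. A solvable normal subgroup of the left side projects trivially to $Q_K$, again by Lemma 6, so $(P_x/N)\times1$ is the largest solvable normal subgroup; likewise on the right. The isomorphism therefore maps one to the other. So $P_x/N\cong P_y/M$, whence $P_x\approx_FP_y$ and $x\,E_1\,y$. Passing to the quotients, $Q_K\cong Q_{K'}$, whence $K\cong K'$.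

This proves $E_1\times E_\infty\le_B\;\approx_F$. $\square$

## 6. A free group that moves the $E_1$-coordinates

With $d=1$ the relation $\approx_F$ between the groups $G_{A_T}$ of Lemma 4 is just eventual equality of $(T_n)_n$, which is $\le_BE_1$. This cannot contradict a reduction to $E_1\times E_\infty$. We need a larger $d$, so that $GL_d(\mathbb Z)$ shuffles the entries of all the rows $T_n$ at once. We choose a free group acting freely on the index set. (The obvious action on $\mathbb Z^2$ is not free on orbits: $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ fixes the vector $(1,0)$. So we act on matrices by left multiplication.)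

Let $\Gamma=\langle s_1,s_2\rangle$ with
$$s_1=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad s_2=\begin{pmatrix}1&0\\2&1\end{pmatrix}.$$
By Sanov it is free on $s_1,s_2$, hence torsion-free. In particular $-1\notin\Gamma$, so $\Gamma\cap-\Gamma=\emptyset$. Take $d=5$, $\mathbb Z^5=M_2(\mathbb Z)\oplus\mathbb Z$, and
$$w_\gamma=c_{(\gamma,0)}\ (\gamma\in\Gamma),\qquad e_n=c_{(0,n+2)}\ (n\in\mathbb N),\qquad E=\mathrm{span}\{e_n\}.$$
These are distinct basis vectors of $C=C_5$: the $w_\gamma$ are distinct because $\gamma=-\gamma'$ never happens in $\Gamma$. Let $X=E^\Gamma$ with $E$ discrete. For $T\in X$ let $A_T=\mathrm{span}\{w_\gamma+T(\gamma):\gamma\in\Gamma\}$ and $G_T=\hat G_5/A_T$, with rows $T_n\in2^\Gamma$. Put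
$$T\equiv T'\iff T_n=T'_n\text{ for all but finitely many }n,\qquad T\,R\,T'\iff G_T\approx_FG_{T'},$$
and let $\Gamma$ act on $X$ by $(\delta T)(\gamma)=T(\delta^{-1}\gamma)$. By Lemma 5 the map $T\mapsto G_T\in\mathcal G$ is a Borel injection.

**Lemma 7.**

* (R1) ${\equiv}\subseteq R$.
* (R2) $T\,R\,\delta T$ for all $T\in X$, $\delta\in\Gamma$.
* (R3) Every $R$-class is a union of countably many $\equiv$-classes.

*Proof.* (R1) is Lemma 4 together with Lemma 3(3) for $g=1$.

(R2) Let $g_\delta\in GL_5(\mathbb Z)$ be $(m,k)\mapsto(\delta m,k)$; it is invertible over $\mathbb Z$ since $\det\delta=1$. It fixes each $e_n$ and sends $w_\gamma+T(\gamma)$ to $w_{\delta\gamma}+T(\gamma)=w_{\delta\gamma}+(\delta T)(\delta\gamma)$. So $g_\delta A_T=A_{\delta T}$, and Lemma 3(2) applies.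

(R3) By (R1) each $R$-class is a union of $\equiv$-classes. If $T\,R\,T'$, then by Lemma 3(3) $A_{T'}$ is commensurable with $gA_T$ for one of the countably many $g\in GL_5(\mathbb Z)$. If $T',T''$ work with the same $g$, then $A_{T'}$ and $A_{T''}$ are commensurable, so $T'\equiv T''$ by Lemma 4. $\square$

**The measure.** Let $\nu$ be the law on $E$ of $\sum_n\xi_ne_n$ with $\xi_n\in\{0,1\}$ independent and $P(\xi_n=1)=p_n:=2^{-n-1}$. The sum is almost surely finite by Borel–Cantelli. Let $\mu=\nu^\Gamma$ on $X$. It is preserved by $\Gamma$, which permutes the coordinates. Under $\mu$ all the bits $T_n(\gamma)$ are independent, with $P(T_n(\gamma)=1)=p_n$. Let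
$$Z=\prod_n2^\Gamma,\qquad\kappa:X\to Z,\quad\kappa(T)=(T_n)_n,\qquad\mu_n=\mathrm{Bernoulli}(p_n)^\Gamma .$$
Then $\kappa$ is a Borel injection, so it is a Borel isomorphism onto a Borel set; it takes $\mu$ to $\prod_n\mu_n$, so $\kappa(X)$ is conull; and it takes $\equiv$ to eventual equality. Each $\mu_n$ is atomless, because $0<p_n<1$ and $\Gamma$ is infinite.

## 7. Maps that are invariant up to $E_1$: ergodicity and spectral gap

Suppose $f,h$ reduce $R$ to $E_1\times E_\infty$. By (R2), $f(\delta T)\,E_1\,f(T)$ for all $\delta\in\Gamma$. We want to conclude that $f$ carries no information: on a conull set all values of $f$ lie in one $E_1$-class.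

If we had $f(\delta T)=f(T)$, ergodicity would suffice: each set $\{T:f(T)\in D\}$ would be invariant, hence null or conull, and $f$ would be almost everywhere constant. But $f$ is invariant only up to $E_1$, and then ergodicity is not enough. Here is an example. Let $\Delta=\bigoplus_{\mathbb N}\mathbb Z/2$ act on $2^{\mathbb N}$ (fair coin measure) by coordinate flips. Invariant Borel sets are tail events, so the action is ergodic by Kolmogorov's zero–one law. Put $f(a)(n)=(a(n),0,0,\dots)$. Then $f(\delta a)\,E_1\,f(a)$ always. But the preimage of an $E_1$-class under $f$ is contained in one $E_0$-class, hence is countable and null. What goes wrong is visible in the sets $\{a:a(k)=0\}$: any given finite set of elements of $\Delta$ leaves them invariant once $k$ is large, and yet they have measure $\frac12$.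

So we need an action for which almost invariant sets are almost null or almost conull, with a uniform bound. This is why $\Gamma$ was chosen to be free.

**Lemma 8.** With $\varepsilon=1/8$, for all Borel $D\subseteq X$,
$$\sum_{i=1,2}\mu(s_iD\,\triangle\,D)\ge\varepsilon\,\mu(D)(1-\mu(D)).\tag{3}$$

*Proof.* **Step 1: spectral gap for $\ell^2(\Gamma)$.** We show that for all $\xi\in\ell^2(\Gamma)$, with $(\delta\xi)(\gamma)=\xi(\delta^{-1}\gamma)$,
$$\sum_{i=1,2}\|s_i\xi-\xi\|^2\ge\tfrac18\|\xi\|^2 .\tag{4}$$
By scaling let $\|\xi\|=1$, and regard $\phi=|\xi|^2$ as a probability measure on $\Gamma$. For $s\in\{s_1^{\pm1},s_2^{\pm1}\}$ let $W(s)$ be the set of reduced words beginning with $s$. Then $sW(s^{-1})$ is the set of words not beginning with $s$, so $\Gamma=W(s)\sqcup sW(s^{-1})$. Let $s\in\{s_1,s_2\}$. Since $(s^{-1}\xi)(\gamma)=\xi(s\gamma)$,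
$$\phi(sW(s^{-1}))=\sum_{\gamma\in W(s^{-1})}|(s^{-1}\xi)(\gamma)|^2 .$$
Writing $|a|^2-|b|^2=(|a|-|b|)(|a|+|b|)$ and using Cauchy–Schwarz,
$$|\phi(sW(s^{-1}))-\phi(W(s^{-1}))|\le\big\||s^{-1}\xi|^2-|\xi|^2\big\|_1\le2\|s^{-1}\xi-\xi\|=2\|s\xi-\xi\| .$$
Hence $\phi(W(s))+\phi(W(s^{-1}))\ge\phi(W(s))+\phi(sW(s^{-1}))-2\|s\xi-\xi\|=1-2\|s\xi-\xi\|$. The four sets $W(\cdot)$ are disjoint, so summing over $s=s_1,s_2$ gives $1\ge2-2\sum_i\|s_i\xi-\xi\|$, i.e. $\sum_i\|s_i\xi-\xi\|\ge\frac12$. Since $(a+b)^2\le2(a^2+b^2)$, we get $\sum_i\|s_i\xi-\xi\|^2\ge\frac18$.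

**Step 2: transfer to $X$.** We show that (4) holds for $L^2_0(X,\mu)$, the functions with integral $0$, where $(\delta F)(T)=F(\delta^{-1}T)$. The measure $\nu$ gives positive mass to every point of $E$, since $p_n\in(0,1)$ and $\prod_n(1-p_n)>0$; so $L^2(E,\nu)$ is infinite-dimensional and separable. Let $(h_i)_{i\ge0}$ be an orthonormal basis with $h_0=1$. For finitely supported $\sigma:\Gamma\to\mathbb N$ put
$$h_\sigma(T)=\prod_{\gamma\in\Gamma}h_{\sigma(\gamma)}(T(\gamma)),$$
a finite product. The $h_\sigma$ form an orthonormal basis of $L^2(X,\mu)$, and those with $\sigma\ne0$ form one of $L^2_0(X,\mu)$. Now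
$$(\delta h_\sigma)(T)=\prod_\gamma h_{\sigma(\gamma)}(T(\delta\gamma))=\prod_\gamma h_{\sigma(\delta^{-1}\gamma)}(T(\gamma)),$$
so $\delta h_\sigma=h_{\delta\sigma}$ with $(\delta\sigma)(\gamma)=\sigma(\delta^{-1}\gamma)$. For $\sigma\ne0$, the stabilizer of $\sigma$ preserves the finite nonempty set $\mathrm{supp}\,\sigma$ under left translation. Left translation is free, so the stabilizer is finite, hence trivial, as $\Gamma$ is torsion-free. Thus on each orbit $h_{\delta\sigma}\leftrightarrow1_\delta$ identifies the closed span of the orbit with $\ell^2(\Gamma)$, compatibly with $\Gamma$. So $L^2_0(X,\mu)$ is an orthogonal direct sum of copies of $\ell^2(\Gamma)$, and (4) holds there because the squared norms add.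

**Step 3: apply it to a set.** Put $F=1_D-\mu(D)\in L^2_0(X,\mu)$. Then $\|F\|^2=\mu(D)(1-\mu(D))$, and $s_iF-F=1_{s_iD}-1_D$ has squared norm $\mu(s_iD\triangle D)$. This is (3). $\square$

**Lemma 9.** If $f:X\to(2^{\mathbb N})^{\mathbb N}$ is Borel and $f(\delta T)\,E_1\,f(T)$ for all $\delta\in\Gamma$, $T\in X$, then there is a conull Borel set $D\subseteq X$ that $f$ maps into a single $E_1$-class.

*Proof.* **Step 1: tails of $f$ are almost invariant.** Let $f_k(T)=(f(T)(m))_{m\ge k}\in Y_k=(2^{\mathbb N})^{[k,\infty)}$, and let $\eta_k$ be the law of $f_k$. For each $i$ the sets $\{T:f_k(s_i^{-1}T)=f_k(T)\}$ increase to $X$ as $k\to\infty$, by hypothesis. So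
$$\epsilon_k:=\sum_{i=1,2}\mu\{T:f_k(s_i^{-1}T)\ne f_k(T)\}\to0 .$$

**Step 2: the law of a late tail has a heavy atom.** Let $D'\subseteq Y_k$ be Borel. Since $T\in s_if_k^{-1}(D')$ iff $f_k(s_i^{-1}T)\in D'$, we have $\sum_i\mu\big(s_if_k^{-1}(D')\,\triangle\,f_k^{-1}(D')\big)\le\epsilon_k$, and (3) gives
$$\eta_k(D')(1-\eta_k(D'))\le\epsilon_k/\varepsilon .$$
Fix $k$ with $\epsilon_k/\varepsilon<3/16$. Since $r(1-r)\ge3/16$ for $r\in[\frac14,\frac34]$, $\eta_k$ takes no value in $[\frac14,\frac34]$. Identify $Y_k$ homeomorphically with $2^{\mathbb N}$. If a cylinder has measure $>\frac34$, then one of its two halves has measure $\ge\frac38>\frac14$, hence $>\frac34$. Iterating from the whole space we get a decreasing sequence of cylinders with measure $>\frac34$ that shrinks to a point $z$, and $\eta_k(\{z\})\ge\frac34$.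

**Step 3: one class has full measure.** Let
$$D=\{T:f_l(T)=(z(m))_{m\ge l}\text{ for some }l\ge k\}.$$
This is a Borel set; it contains $f_k^{-1}(z)$, so $\mu(D)\ge\frac34$. It is $\Gamma$-invariant, because $f(\delta T)\,E_1\,f(T)$. By (3), $\mu(D)(1-\mu(D))=0$, so $\mu(D)=1$. Any two values of $f$ on $D$ agree with $z$ from some place on, so they are $E_1$-equivalent. $\square$

## 8. Tail equivalence and relations with countable classes

After Lemma 9, a reduction of $R$ to $E_1\times E_\infty$ becomes, on a conull set, a reduction of $R$ to $E_\infty$. It is tempting to say: $R$ contains $\equiv$, a copy of $E_1$ on a conull set, so it is too big to have this property. Containment alone proves nothing: the relation with only one class contains $E_1$, and it reduces to anything. We have to use (R3), which says that $R$ is not much coarser than $\equiv$, and the argument must survive the restriction to a conull set.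

**Lemma 10.** Let $Z=\prod_nZ_n$ be a product of standard Borel spaces and $\theta=\prod_n\theta_n$ with each $\theta_n$ an atomless probability measure on $Z_n$. Let $E_1(Z)$ be eventual equality on $Z$, and let $D\subseteq Z$ be Borel with $\theta(D)=1$. Let $S$ be an equivalence relation on $D$ with $E_1(Z)|D\subseteq S$, each $S$-class being covered by countably many $E_1(Z)$-classes. Then there is no Borel $h:D\to Y$ ($Y$ standard Borel) with $T\,S\,T'\iff h(T)\,\mathcal E\,h(T')$ for an equivalence relation $\mathcal E$ on $Y$ with countable classes.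

The idea is to look at tails $t_k(T)=(T_n)_{n\ge k}$. On the one hand, a fiber of $h$ sits in one $S$-class, so up to countable choices it has a determined tail. On the other hand, if only the tail from $k+1$ on is fixed, $h$ takes countably many values. Together, the tail from $k+1$ on leaves countably many choices for coordinate $k$, and an atomless $\theta_k$ does not allow this.

*Proof.* Suppose $h$ is such a map.

**Step 1: find $k$ for which tails are atoms of fibers, on a set of positive measure.** By the disintegration theorem, $\theta=\int\theta_y\,d(h_*\theta)(y)$, where $y\mapsto\theta_y$ is a Borel map, defined for all $y\in Y$, into the probability measures on $D$, with $\theta_y(h^{-1}(y))=1$ for almost every $y$. Put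
$$D_k=\{T\in D:\theta_{h(T)}\{T'\in D:t_k(T')=t_k(T)\}>0\}.$$
This is Borel, since $(y,z)\mapsto\theta_y\{T'\in D:t_k(T')=z\}$ is Borel (Kechris, *Classical Descriptive Set Theory*, 17.25). For almost every $y$, $\theta_y$ is concentrated on $h^{-1}(y)$. Points of $h^{-1}(y)$ have the same $h$-value, so they lie in one $S$-class, which is covered by countably many sets of the form $\{T\in D:t_k(T)=t_k(T_0)\}$ ($k\in\mathbb N$, countably many $T_0$). One of these has positive $\theta_y$-measure. Its intersection with $h^{-1}(y)$ is contained in $D_k$: for such $T$ the set $\{T':t_k(T')=t_k(T)\}$ is the one just chosen. So $\theta_y(D_k)>0$ for that $k$. Hence $\theta_y(\bigcup_kD_k)>0$ for almost every $y$, so $\theta(\bigcup_kD_k)>0$, and $\theta(D_k)>0$ for some $k$. Fix it.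

**Step 2: count tails in one fiber of $h$.** For each $y$, every element of $\{t_k(T):T\in D_k,\ h(T)=y\}$ is an atom of $(t_k)_*\theta_y$. A probability measure has countably many atoms, so this set is countable.

**Step 3: count values of $h$ over one shorter tail.** For each $z'\in\prod_{n>k}Z_n$, all $T\in D$ with $t_{k+1}(T)=z'$ are $E_1(Z)$-equivalent, hence $S$-equivalent. So $h$ maps them into one $\mathcal E$-class, and takes only countably many values on them.

**Step 4: contradiction.** By Steps 2 and 3, for each $z'$ the set $\{t_k(T):T\in D_k,\ t_{k+1}(T)=z'\}$ is a countable union of countable sets. So $t_k(D_k)\subseteq Z_k\times\prod_{n>k}Z_n$ has countable sections over $\prod_{n>k}Z_n$. It is analytic, hence universally measurable, and contains a Borel set of the same $\prod_{n\ge k}\theta_n$-measure. The sections of this Borel set are countable, hence $\theta_k$-null, as $\theta_k$ is atomless. By Fubini its measure is $0$. Therefore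
$$\theta(D_k)\le\Big(\prod_{n\ge k}\theta_n\Big)(t_k(D_k))=0,$$
contrary to the choice of $k$. $\square$

## 9. The non-reduction $\approx_F\;\not\le_BE_1\times E_\infty$

Suppose $\approx_F\;\le_BE_1\times E_\infty$. Composing with $T\mapsto G_T$ gives Borel maps $f,h$ on $X$ with
$$T\,R\,T'\iff f(T)\,E_1\,f(T')\ \text{ and }\ h(T)\,E_\infty\,h(T').$$

**Step 1: remove $f$.** By (R2), $f(\delta T)\,E_1\,f(T)$ for all $T$ and $\delta\in\Gamma$. By Lemma 9 there is a conull Borel $D\subseteq X$ on which all values of $f$ are $E_1$-equivalent. So for $T,T'\in D$ we have $T\,R\,T'\iff h(T)\,E_\infty\,h(T')$.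

**Step 2: contradict Lemma 10.** Transport everything to $Z=\prod_n2^\Gamma$ by $\kappa$. The set $\kappa(D)$ is Borel and $\prod_n\mu_n$-conull, each $\mu_n$ is atomless, and $\equiv$ becomes $E_1(Z)$. The relation $S$ corresponding to $R|D$ contains $E_1(Z)|\kappa(D)$ by (R1), and its classes are covered by countably many $E_1(Z)$-classes by (R3). The Borel map $h\circ\kappa^{-1}$ reduces $S$ to $E_\infty$, which has countable classes. This contradicts Lemma 10.

Together with Section 5, Theorem A is proved. $\blacksquare$

## 10. Finding $E_1$ inside $R$ on every conull set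

In Theorem B the second factor $F$ is arbitrary, so Lemma 10 cannot be applied to $h$ directly. Lemma 9 still removes $f$, and what remains to prove is the following.

**Proposition 11.** For every conull Borel $D_0\subseteq X$, $E_1\le_BR|D_0$.

The relation $\equiv$ is available, but $R$ is strictly coarser, for example because of (R2). The plan is to show that, apart from $\equiv$, $R$ comes only from countably many partial injections $\lambda_0,\lambda_1,\dots$ of $\Gamma$ acting on all late rows simultaneously. Then we freeze in row $n$ a finite amount of data that rules out $\lambda_0,\dots,\lambda_n$. On the resulting set $R$ is equal to $\equiv$.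

*Proof.* **Step 1: the form of $R$.** Let $T\,R\,T'$ with $T_n\ne0$ for infinitely many $n$. Then $T$ takes infinitely many values: finitely many values of finite support would give $T_n=0$ for large $n$. By Lemma 3(3) choose $g\in GL_5(\mathbb Z)$ with $gA_T$ commensurable to $A_{T'}$.

*A linear map with kernel $A_{T'}$.* Let $C_0=\mathrm{span}\{c_i:i\notin\pm(\Gamma\times0)\}\supseteq E$, so $C=\mathrm{span}\{w_\gamma\}\oplus C_0$. Let $q:C\to C_0$ be linear with $q|C_0=\mathrm{id}$ and $q(w_\gamma)=T'(\gamma)$. An element $\sum_{\gamma\in S}w_\gamma+c$ with $c\in C_0$ is in $\ker q$ iff $c=\sum_{\gamma\in S}T'(\gamma)$; so $\ker q=A_{T'}$. Hence $q(gA_T)\cong gA_T/(gA_T\cap A_{T'})$ is finite.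

*Where $g$ sends $T(\gamma)$.* Let $h=g(0,1)\in\mathbb Z^5$. Then $ge_n=c_{(n+2)h}$, so $gT(\gamma)\in\mathrm{span}\{c_{nh}:n\ge2\}$. This span lies in $C_0$: if $nh=\pm(\gamma',0)$ with $n\ge2$ and $\gamma'\in\Gamma$, then $h=(m,0)$ with $nm=\pm\gamma'$, so $n^2\det m=1$, which is impossible.

*Where $g$ sends $w_\gamma$.* Let $\Gamma_g=\{\gamma\in\Gamma:g(\gamma,0)\in\pm(\Gamma\times0)\}$. For $\gamma\notin\Gamma_g$ we have $gw_\gamma\in C_0$, so $q(g(w_\gamma+T(\gamma)))=g(w_\gamma+T(\gamma))$, and these are distinct for distinct $\gamma$. They lie in the finite set $q(gA_T)$, so $\Gamma\setminus\Gamma_g$ is finite. For $\gamma\in\Gamma_g$ define $\lambda_g(\gamma)\in\Gamma$ by $g(\gamma,0)=\pm(\lambda_g(\gamma),0)$. This is well defined because $\Gamma\cap-\Gamma=\emptyset$. It is injective: $\lambda_g(\gamma)=\lambda_g(\gamma')$ gives $\gamma=\pm\gamma'$, hence $\gamma=\gamma'$. Now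
$$q(g(w_\gamma+T(\gamma)))=T'(\lambda_g(\gamma))+gT(\gamma)\qquad(\gamma\in\Gamma_g)\tag{5}$$
takes only finitely many values.

*$g$ fixes every $e_n$.* Let $h=(m,k)$. If $m\ne0$, then the basis vectors $c_{nh}$ ($n\ge2$) are not among the $e_n=c_{(0,n+2)}$. In (5) the first summand lies in $E$ and the second in $\mathrm{span}\{c_{nh}:n\ge2\}$; these spans are independent, so $gT(\gamma)$, hence $T(\gamma)$, takes finitely many values on the cofinite set $\Gamma_g$. This contradicts the fact that $T$ takes infinitely many values. So $h=(0,k)$. As the image of the primitive vector $(0,1)$ under $g\in GL_5(\mathbb Z)$, $h$ is primitive, so $k=\pm1$, and $ge_n=c_{\pm(0,n+2)}=e_n$. Hence $gT(\gamma)=T(\gamma)$, and the finitely many values of (5) all lie in some $\mathrm{span}\{e_n:n<k_0\}$. So for all sufficiently large $n$: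
$$T'_n(\lambda_g(\gamma))=T_n(\gamma)\quad\text{for all }\gamma\in\Gamma_g .\tag{6}$$

*The case of the identity.* We write $\lambda_g=\mathrm{id}$ if $\lambda_g$ is the identity on $\Gamma_g$. In that case $T\equiv T'$: by (6) the late rows agree on $\Gamma_g$, and at each of the finitely many $\gamma\notin\Gamma_g$ both $T(\gamma)$ and $T'(\gamma)$ have finite support, so $T_n(\gamma)=T'_n(\gamma)=0$ for large $n$.

**Step 2: if $\Gamma\setminus\Gamma_g$ is finite and $\lambda_g\ne\mathrm{id}$, then $\lambda_g$ moves infinitely many points.** This will give enough room to see $\lambda_g$ in a random row. Suppose it moves only finitely many. Then cofinitely many $\gamma\in\Gamma$ lie in $V_+\cup V_-$, where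
$$V_\pm=\{m\in M_2(\mathbb Q):g(m,0)=\pm(m,0)\}$$
are linear subspaces. Write $u=s_1=1+2e_{12}$ and $v=s_2=1+2e_{21}$, with $e_{ij}$ the matrix units. For $\gamma\in\Gamma$ the points $\gamma u^n=\gamma+2n\gamma e_{12}$ ($n\in\mathbb Z$) of $\Gamma$ are distinct and lie on one affine line, since $\gamma e_{12}\ne0$. All but finitely many lie in $V_+\cup V_-$, so one of $V_\pm$ contains two of them, hence the whole line, hence $\gamma$. So $\Gamma\subseteq V_+\cup V_-$.

Suppose both $V_+$ and $V_-$ are proper. Choose nonzero linear functionals $\ell_\pm$ on $M_2(\mathbb Q)$ vanishing on $V_\pm$. Since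
$$u^av^b=1+2a\,e_{12}+2b\,e_{21}+4ab\,e_{11},$$
$\ell_+(u^av^b)$ and $\ell_-(u^av^b)$ are polynomials in $a,b$ over $\mathbb Q$. Their product vanishes on $\mathbb Z^2$, because $u^av^b\in\Gamma\subseteq V_+\cup V_-$. So the product is the zero polynomial, and one of the factors is. For that sign, $\ell$ vanishes at $1,e_{12},e_{21},e_{11}$, which span $M_2(\mathbb Q)$; so $\ell=0$, a contradiction. Hence $V_+$ or $V_-$ is $M_2(\mathbb Q)$. Then $g(\gamma,0)=\pm(\gamma,0)$ for all $\gamma\in\Gamma$, and $\lambda_g=\mathrm{id}$, contrary to assumption.

**Step 3: freeze finite data in each row so that $R$ becomes $\equiv$.** Let $\lambda_0,\lambda_1,\dots$ enumerate, with repetitions if necessary, the countably many maps $\lambda_g\ne\mathrm{id}$ with $\Gamma\setminus\Gamma_g$ finite. (There are such maps: for $g_\delta$ with $\delta\ne1$ we get left translation by $\delta$.)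

For each $j$ there are infinitely many pairwise disjoint pairs $\{\gamma,\lambda_j\gamma\}$ with $\lambda_j\gamma\ne\gamma$: choose them one after another, noting that a finite set of used points excludes only finitely many $\gamma$, by injectivity of $\lambda_j$, while infinitely many $\gamma$ are moved. For $y\in2^\Gamma$ with law $\mu_n$, the events $y(\gamma)\ne y(\lambda_j\gamma)$ for these pairs are independent, each of probability $2p_n(1-p_n)>0$. So $\mu_n$-almost every $y$ has some $\gamma\in\mathrm{dom}\,\lambda_j$ with $y(\gamma)\ne y(\lambda_j\gamma)$. For $\mu_n$-almost every $y$ this holds for all $j\le n$, and we put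
$$\iota_n(y)=(\gamma_j,\,y(\gamma_j),\,y(\lambda_j\gamma_j))_{j\le n},$$
where $\gamma_j$ is the least such $\gamma$ in a fixed enumeration of $\Gamma$. The map $\iota_n$ is Borel on a conull Borel set and takes countably many values. If $\iota_n(y)=\iota_n(y')$ and $j\le n$, then $y'(\lambda_j\gamma_j)=y(\lambda_j\gamma_j)\ne y(\gamma_j)$, so
$$y'\circ\lambda_j\ne y\quad\text{on }\mathrm{dom}\,\lambda_j .\tag{7}$$

Let $X_0$ be the set of $T\in X$ with all $T_n\ne0$ and all $\iota_n(T_n)$ defined. It is Borel and conull, since $\mu_n(\{0\})=0$. Let $\rho_n$ be the law of $\iota_n$ under $\mu_n$ and $\rho=\prod_n\rho_n$, the law of $(\iota_n(T_n))_n$. Then, as measures on $Z=\prod_n2^\Gamma$,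
$$\prod_n\mu_n=\int\prod_n\mu_n(\,\cdot\mid\iota_n=j_n)\,d\rho\big((j_n)_n\big).$$
To see this, evaluate both sides at $\prod_nB_n$ with $B_n=2^\Gamma$ for $n>m$. The right side is $\prod_{n\le m}\sum_j\rho_n(j)\,\mu_n(B_n\mid\iota_n=j)=\prod_{n\le m}\mu_n(B_n)$; such sets generate the $\sigma$-algebra and are closed under finite intersections. Since $\kappa(D_0\cap X_0)$ is conull, for $\rho$-almost every $(j_n)$ all $\rho_n(j_n)$ are positive and $\theta:=\prod_n\mu_n(\,\cdot\mid\iota_n=j_n)$ gives measure $1$ to $\kappa(D_0\cap X_0)$. Fix such $(j_n)$. Then $\theta$ gives measure $1$ to $\kappa(D)$ for the Borel set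
$$D=\{T\in D_0\cap X_0:\iota_n(T_n)=j_n\text{ for all }n\}.$$
Each factor of $\theta$ is atomless, being the conditioning of an atomless measure on a set of positive measure.

On $D$ we have $R={\equiv}$. Indeed ${\equiv}\subseteq R$ by (R1). Let $T,T'\in D$ and $T\,R\,T'$. All rows of $T$ are nonzero, so Step 1 applies and gives $g$. If $\lambda_g\ne\mathrm{id}$, then $\lambda_g=\lambda_j$ for some $j$, and for all large $n$ (6) says $T'_n\circ\lambda_j=T_n$ on $\mathrm{dom}\,\lambda_j$. But $\iota_n(T_n)=j_n=\iota_n(T'_n)$, so for $n\ge j$ this contradicts (7). So $\lambda_g=\mathrm{id}$, and $T\equiv T'$ by Step 1.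

**Step 4: find $E_1$ in ${\equiv}|D$.** The relation ${\equiv}|D$ is hypersmooth: it is the increasing union of the relations "$T_n=T'_n$ for all $n\ge k$", each reduced to equality by $T\mapsto(T_n)_{n\ge k}$. Lemma 10, applied to $\theta$, the set $\kappa(D)$ and $S=E_1(Z)|\kappa(D)$, shows that it is not Borel reducible to $E_0$, which has countable classes. By (KL)(ii), $E_1\le_B{\equiv}|D=R|D$. Since $D\subseteq D_0$, $E_1\le_BR|D_0$. $\square$

*Proof of Theorem B.* **The family.** The groups $G_T$ ($T\in X$) are $6$-generated. They are center-by-metabelian: $C/A_T$ is central in $G_T$ with quotient $\hat G_5/C=\mathbb F_2\wr\mathbb Z^5$. The family is Borel, being the image of $X$ under a Borel injection (Lemma 5).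

**The implication.** Suppose the restriction of $\approx_F$ to $\{G_T\}$ is Borel reducible to $E_1\times F$. Composing with $T\mapsto G_T$ gives Borel $f,h$ with $T\,R\,T'\iff f(T)\,E_1\,f(T')$ and $h(T)\,F\,h(T')$. By (R2) and Lemma 9 there is a conull Borel $D_0$ mapped by $f$ into one $E_1$-class, so $h$ reduces $R|D_0$ to $F$. By Proposition 11, $E_1\le_BR|D_0\le_BF$.

**The consequence.** Let $H$ be a hypersmooth Borel relation. By (KL)(i), $H\le_BE_1$, so $H\times E^Y_P\le_BE_1\times E^Y_P$. If $\approx_F$ restricted to the family were Borel reducible to $H\times E^Y_P$, it would be Borel reducible to $E_1\times E^Y_P$, and the implication would give $E_1\le_BE^Y_P$, contradicting (KL)(iii).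

**Sharpness.** That "center-by-metabelian" cannot be improved to "metabelian" is Proposition 1. $\blacksquare$
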